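\title{Braces have linearly many thin edges}

\begin{abstract}
A brace is a bipartite matching covered graph with no nontrivial tight cut. An edge $e$ of a brace $G$ on six or more vertices is thin if the retract of $G-e$ is again a brace. We prove that every brace on $n\ge 6$ vertices has at least $n/295$ thin edges, and at least $n/118$ if it is simple. This confirms a conjecture that the number of thin edges is at least linear in the number of vertices. For every even $n\ge 10$ there is a simple cubic brace on $n$ vertices with exactly $n/2$ thin edges. In the proof, every edge that is not thin is certified by a vertex set of smallest possible expansion; these sets are uncrossed, and the count reduces to an orientation argument and to a count in a tree-like family of nested sets.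
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and may have multiple edges. A graph is \emph{matching covered} if it is connected, has at least one edge, and each of its edges lies in a perfect matching. For a set $X$ of vertices, $\partial(X)$ is the set of edges with exactly one end in $X$. The cut $\partial(X)$ of a matching covered graph $G$ is \emph{tight} if every perfect matching of $G$ contains exactly one edge of $\partial(X)$, and \emph{nontrivial} if $|X|\ge2$ and $|V(G)\setminus X|\ge 2$. Along a nontrivial tight cut the perfect matchings of $G$ fall apart: each consists of one cut edge and one matching inside each side. A \emph{brace} is a bipartite matching covered graph with no nontrivial tight cut.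

To argue about braces by induction one wants to pass from a brace to a smaller one, and the simplest move is to delete an edge $e$. There is an obstruction that has nothing to do with the global structure of $G$. If an end $v$ of $e$ has degree two in $G-e$, with precisely two neighbors $v_1,v_2$, then every perfect matching joins $v$ to one of $v_1,v_2$ and the other one to a vertex outside $\{v_1,v,v_2\}$. So $\partial(\{v_1,v,v_2\})$ is a tight cut, nontrivial when there are six or more vertices. The remedy is to shrink $\{v_1,v,v_2\}$ to a single vertex; this operation is the \emph{bicontraction} of $v$. The \emph{retract} $\widehat H$ of a matching covered graph $H$ is obtained from $H$ by repeatedly bicontracting vertices of degree two. An edge $e$ of a brace $G$ on six or more vertices is \emph{thin} if $\widehat{G-e}$ is a brace. Thus thin edges are the edges whose deletion creates no tight cut that survives these forced repairs. An edge that is not thin will be called \emph{thick}.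

\begin{example}\label{ex:gamma5}
For $m\ge5$ let $\Gamma_m$ be the cubic graph with vertices $a_i,b_i$ $(i\in\mathbb Z_m)$ in which $b_i$ is adjacent to $a_{i-1},a_i,a_{i+1}$. It is a brace (Section~\ref{sec:cubic}). Take $m=5$.

Delete $a_0b_0$. Bicontracting $b_0$ shrinks $\{a_4,b_0,a_1\}$ to a vertex $\alpha$, and bicontracting $a_0$ shrinks $\{b_4,a_0,b_1\}$ to a vertex $\gamma$. The result has color classes $\{\alpha,a_2,a_3\}$ and $\{\gamma,b_2,b_3\}$; each of $b_2,b_3,\gamma$ is adjacent to all of $\alpha,a_2,a_3$, and the edge $\alpha\gamma$ is double. This is $K_{3,3}$ with one edge doubled, a brace by fact (F1) below. So $a_0b_0$ is thin.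

Delete $a_4b_0$ instead. Now $\alpha$ arises from $\{a_0,b_0,a_1\}$ and $\gamma$ from $\{b_3,a_4,b_4\}$, and the color classes are $\{\alpha,a_2,a_3\}$ and $\{\gamma,b_1,b_2\}$. The vertex $b_1$ has a double edge to $\alpha$ and one edge to $a_2$. It has degree three and is not bicontracted, but $\partial(\{\alpha,b_1,a_2\})$ is a nontrivial tight cut. So $a_4b_0$ is thick. The cause is visible in $\Gamma_5$ itself: the set $\{b_0,b_1\}$ has only four neighbors, and one of them, $a_4$, is reached only through the deleted edge.
\end{example}

It is known that every brace on six or more vertices has at least two thin edges. A cubic brace has only $3n/2$ edges, so a lower bound valid for all braces is at most linear in $n$. In the other direction, all edges of $K_{m,m}$ are thin for $m\ge 3$ (Remark~\ref{rem:small}), and a short argument gives $n$ thin edges in every simple brace of minimum degree at least four (Remark~\ref{rem:four}). This suggests the following conjecture, posed in~\cite{thin}: \emph{there is a positive constant $c$ such that every brace on $n\ge6$ vertices has at least $cn$ thin edges.} We prove it.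

\begin{theorem}\label{thm:simple}
Every simple brace on $n\ge6$ vertices has at least $n/118$ thin edges.
\end{theorem}

\begin{theorem}\label{thm:multi}
Every brace on $n\ge 6$ vertices, with multiple edges allowed, has at least $n/295$ thin edges. So the conjecture holds with $c=1/295$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every even $n\ge10$ there is a simple cubic brace on $n$ vertices with exactly $n/2$ thin edges. So the optimal constant in the conjecture lies in $[1/295,\,1/2]$.
\end{theorem}

We do not determine the optimal constant, and we have not tried to optimize the constants in the proofs. Three known facts about braces are used without proof.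
\begin{itemize}
\item[(F1)] A bipartite graph on six or more vertices is a brace if and only if it is connected and every matching of size at most two is contained in a perfect matching.
\item[(F2)] The retract of a matching covered graph is unique up to isomorphism.
\item[(F3)] Every brace on six or more vertices has at least two thin edges.
\end{itemize}
We also use Hall's theorem: a bipartite graph with color classes $A,B$ of equal size has a perfect matching if and only if every $S\subseteq B$ has at least $|S|$ neighbors.

Let $W$ be the set of vertices incident with a thin edge. The proof of Theorem~\ref{thm:simple} shows $n\le 51|W|+24$; fact (F3) serves only to absorb the additive constant. Section~\ref{sec:witness} turns the last observation of Example~\ref{ex:gamma5} into a criterion: an edge is thick exactly when it has a \emph{witness}, a set like $\{b_0,b_1\}$. Theorem~\ref{thm:upper} follows at once (Section~\ref{sec:cubic}). The vertices outside $W$ then fall into two kinds, according to how the witnesses of their edges lie relative to each other. The first kind is counted by orienting the thick edges (Section~\ref{sec:pairs}).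 The second kind consists of vertices of degree three and takes the rest of the work (Sections~\ref{sec:branches}--\ref{sec:split}). Section~\ref{sec:final} collects the bounds and treats multiple edges.

\section{Critical sets and witnesses}\label{sec:witness}

Except in Section~\ref{sec:cubic} and in the proof of Theorem~\ref{thm:multi}, $G$ is a \emph{simple} brace with color classes $A$ and $B$, and $|A|=|B|=m=n/2\ge3$. We write $N(S)$ for the set of neighbors of vertices of $S$, $d(v)$ for the degree of $v$, and $S-v$, $S+v$ for $S\setminus\{v\}$, $S\cup\{v\}$. For $S\subseteq B$ let $F(S)=A\setminus N(S)$ be the set of vertices \emph{far} from $S$; for $T\subseteq A$ let $F(T)=B\setminus N(T)$. Note that $F(S\cup S')=F(S)\cap F(S')$, and that $F(S)\supseteq F(S')$ if $S\subseteq S'$. Statements are made for subsets of $B$; each holds with $A$ and $B$ exchanged.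

Fact (F1) speaks about matchings. The form we need speaks about neighborhoods: in a brace, Hall's condition holds with a surplus of two.

\begin{lemma}[expansion]\label{lem:expansion}
If $\emptyset\ne S\subseteq B$ and $|S|\le m-2$, then $|N(S)|\ge|S|+2$. In particular all degrees are at least $3$, and $N(S)=A$ if $|S|\ge m-1$.
\end{lemma}

\begin{proof}
Let $S$ be a nonempty proper subset of $B$, let $k=|N(S)|-|S|$, and let $E'$ be the set of edges between $N(S)$ and $B\setminus S$. A perfect matching matches $S$ into $N(S)$ and the remaining vertices of $N(S)$ into $B\setminus S$, so it has exactly $k$ edges in $E'$. If $k=0$, then $E'=\emptyset$ because every edge lies in a perfect matching, and no edge leaves $S\cup N(S)$, contrary to connectedness. So every nonempty proper subset of a color class has more neighbors than elements.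

Let $|S|\le m-2$ and suppose $k=1$. Then $E'\neq\emptyset$, and by (F1) no two edges of $E'$ are disjoint. Pairwise intersecting edges without a common vertex form a triangle, so all edges of $E'$ share a vertex $z$. If $z\in N(S)$, then $N(S)-z$ is a nonempty proper subset of $A$ with $|S|$ elements whose neighbors lie in $S$. If $z\in B\setminus S$, then $B\setminus(S+z)$ is a nonempty proper subset of $B$ with $m-|S|-1$ elements whose neighbors lie in $A\setminus N(S)$, a set of the same size. Both cases contradict the first paragraph, so $k\ge2$. For the degrees take $|S|=1\le m-2$. If $|S|\ge m-1$, a subset of $S$ of size $m-2\ge1$ already has $m$ neighbors.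
\end{proof}

A nonempty set $S\subseteq B$ with $|S|\le m-2$ is \emph{critical} if $|N(S)|=|S|+2$. Then $|F(S)|=m-2-|S|$. A singleton $\{b\}$ is critical exactly when $d(b)=3$.

Deleting an edge $ab$ changes $N(S)$ only if $b$ is the only neighbor of $a$ in $S$. If moreover $S$ is critical, its surplus drops to one, and a set with surplus one produces a tight cut. The extreme sizes $|S|=1$ and $|S|=m-2$ will turn out to correspond to $d(b)=3$ and $d(a)=3$, the cuts that bicontraction repairs. The other sizes are the real obstructions.

\begin{definition}
Let $ab$ be an edge, $a\in A$, $b\in B$. A \emph{witness for $ab$ at $b$} is a critical set $S\subseteq B$ with $2\le|S|\le m-3$ and $N(a)\cap S=\{b\}$. A \emph{witness for $ab$ at $a$} is a critical set $T\subseteq A$ with $2\le |T|\le m-3$ and $N(b)\cap T=\{a\}$. When the color class is clear we say \emph{witness}.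
\end{definition}

\begin{lemma}\label{lem:basic}
Let $S$ be a witness for $ab$ at $b$.
\begin{itemize}
\item[(a)] Every critical subset of $S$ that contains $b$ and has at least two elements is a witness for $ab$.
\item[(b)] $S-b$ is critical and $N(S-b)=N(S)-a$.
\item[(c)] $F(S)\neq\emptyset$, and $T=F(S)+a$ is a witness for $ab$ at $a$ with $|S|+|T|=m-1$ and $F(T)+b=S$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is immediate from the definition. For (b), $S-b$ is nonempty and $N(S-b)\subseteq N(S)-a$, a set of size $|S-b|+2$; Lemma~\ref{lem:expansion} forces equality.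

(c) Put $F=F(S)$; then $1\le |F|=m-2-|S|\le m-4$. We have $N(F)\subseteq B\setminus S$ and $|N(F)|\ge|F|+2=|B\setminus S|$, so $N(F)=B\setminus S$. Since $b$ is the only neighbor of $a$ in $S$, $N(T)=(B\setminus S)+b$, that is, $F(T)=S-b$. As $a\notin F$, $|T|=m-1-|S|$ lies between $2$ and $m-3$, and $|N(T)|=m-|S|+1=|T|+2$. Finally $N(b)\subseteq N(S)$ is disjoint from $F$, so $N(b)\cap T=\{a\}$.
\end{proof}

We call $T$ the \emph{dual} of $S$; by (c), the dual of $T$ is $S$ (Figure~\ref{fig:witness}). In $\Gamma_5$, the witness $\{b_0,b_1\}$ for $a_4b_0$ has far set $\{a_3\}$ and dual $\{a_3,a_4\}$.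

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[rounded corners] (0,2) rectangle (3.4,2.8); \node at (1.7,2.4) {$N(S)-a$};
\fill (4.4,2.4) circle (2pt); \node[above] at (4.4,2.45) {$a$};
\draw[rounded corners] (5.4,2) rectangle (7.8,2.8); \node at (6.6,2.4) {$F(S)$};
\draw[rounded corners] (0,0) rectangle (2.4,0.8); \node at (1.2,0.4) {$S-b$};
\fill (3.4,0.4) circle (2pt); \node[below] at (3.4,0.35) {$b$};
\draw[rounded corners] (4.4,0) rectangle (7.8,0.8); \node at (6.1,0.4) {$B\setminus S$};
\draw[very thick] (3.4,0.4) -- (4.4,2.4);
\draw (1.2,0.8) -- (1.2,2); \draw (3.4,0.4) -- (2.4,2);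
\draw (4.4,2.4) -- (5.4,0.8); \draw (6.6,0.8) -- (6.6,2); \draw (4.7,0.8) -- (3.1,2);
\node at (-0.6,2.4) {$A$}; \node at (-0.6,0.4) {$B$};
\end{tikzpicture}
\caption{A witness $S\subseteq B$ for the edge $ab$ (heavy line) in a brace with color classes $A,B$ of size $m$. Lines join the only pairs of parts between which edges may run. The upper parts have sizes $|S|+1$, $1$, $m-2-|S|$, the lower parts $|S|-1$, $1$, $m-|S|$. A half turn of the picture exchanges $S$ with its dual witness $F(S)+a$.}
\label{fig:witness}
\end{figure}

Before proving that witnesses detect thick edges, we describe the retract. For an edge $ab$ put $R_b=(N(b)-a)+b$ and $R_a=(N(a)-b)+a$; these two sets are disjoint.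

\begin{lemma}\label{lem:retract}
Let $ab$ be an edge of $G$. Then $G-ab$ is matching covered. Its retract is the graph $H$ obtained from $G-ab$ by shrinking $R_b$ if $d(b)=3$ and $R_a$ if $d(a)=3$. The graph $H$ is bipartite and matching covered, and has minimum degree at least $3$.
\end{lemma}

\begin{proof}
Let $H_0=G-ab$ and let $S$ be a nonempty proper subset of $B$. Then $|N_{H_0}(S)|\ge |S|+1$. For $|S|\le m-2$ this holds because $N(S)$ loses at most the vertex $a$. For $|S|=m-1$ we have $N(S)=A$, and $a$ has at least two neighbors in $S$, so $N_{H_0}(S)=A$. Hence for every edge $uv$ of $H_0$ the graph $H_0-u-v$ satisfies Hall's condition, and $uv$ lies in a perfect matching. Suppose $H_0$ is disconnected. No vertex is isolated, so every component meets both classes, and some component $C$ has $|C\cap A|\le |C\cap B|$. Then $C\cap B$ is a nonempty proper subset of $B$ with at most $|C\cap B|$ neighbors in $H_0$, a contradiction. So $H_0$ is matching covered.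

If $d(b)=3$, then $b$ has degree two and two distinct neighbors in $H_0$, since $G$ is simple, and shrinking $R_b$ is the bicontraction of $b$; the same holds for $a$, before or after shrinking $R_b$. The two neighbors of $b$ in $R_b$ have degree at least $3$ in $H_0$, and only two edges lie inside $R_b$, so the shrunk vertex has degree at least $3+3-2=4$; likewise for $R_a$. All other vertices of $H$ have degree at least $3$. So no further bicontraction is possible, and $H$ is the retract by (F2). All edges leaving a shrunk $R_b$ start in $A$, and all edges leaving a shrunk $R_a$ start in $B$, so $H$ is bipartite. A perfect matching of $H_0$ has one edge inside and one edge leaving each shrunk triple, so it induces a perfect matching of $H$. As every edge of $H$ is an edge of $H_0$ and $H$ is connected, $H$ is matching covered.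
\end{proof}

\begin{lemma}[witness criterion]\label{lem:criterion}
An edge $ab$ of $G$ is thick if and only if it has a witness at $b$.
\end{lemma}

\begin{proof}
Let $H_0=G-ab$, let $H$ be as in Lemma~\ref{lem:retract}, and let $A',B'$ be its color classes, with a shrunk $R_b$ in $A'$ and a shrunk $R_a$ in $B'$. The preimage in $V(G)$ of a vertex of $A'$ has one vertex more in $A$ than in $B$, and the reverse holds for $B'$. So for $X\subseteq V(H)$ with preimage $\tilde X$,
\begin{equation}\label{eq:balance}
|X\cap A'|-|X\cap B'|=|\tilde X\cap A|-|\tilde X\cap B| .
\end{equation}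

\emph{A witness gives a tight cut.} Let $S$ be a witness and $\tilde X=S\cup(N(S)-a)$. Then $R_b\subseteq\tilde X$ and $R_a\cap\tilde X=\emptyset$, so $\tilde X$ is the preimage of a set $X\subseteq V(H)$. By~\eqref{eq:balance}, $|X\cap A'|=|X\cap B'|+1$. The vertices of $X\cap B'$ are vertices of $S$ whose neighbors in $H$ lie in $X$, because $N_{H_0}(S)\subseteq\tilde X$. So every perfect matching of $H$ matches $X\cap B'$ into $X\cap A'$ and the one remaining vertex of $X\cap A'$ to a vertex outside $X$: the cut $\partial(X)$ is tight. It is nontrivial: $X\cap B'\supseteq S-b\ne\emptyset$ gives $|X|\ge3$, and $A'\setminus X\supseteq F(S)\ne\emptyset$ together with $|B'\setminus X|=|A'\setminus X|+1$ gives $|V(H)\setminus X|\ge3$. Here both bounds $2\le|S|\le m-3$ are used. So $H$ is not a brace.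

\emph{A tight cut gives a witness.} If $ab$ is thick, $H$ has a nontrivial tight cut $\partial(X)$. A perfect matching matches all vertices of $X$ but one inside $X$, so $|X\cap A'|-|X\cap B'|=\pm1$. Replacing $X$ by its complement if necessary, $|X\cap A'|=|X\cap B'|+1$. Then the cut edge of every perfect matching has its end in $X$ in $A'$, and since $H$ is matching covered, no edge joins $X\cap B'$ to $A'\setminus X$. Both $X$ and its complement have odd size at least two, hence at least three, so $X\cap B'\ne\emptyset$ and $A'\setminus X\ne\emptyset$.

Let $S=\tilde X\cap B$ and $C=\tilde X\cap A$. Then $|C|=|S|+1$ by~\eqref{eq:balance}, $S\ne\emptyset$, and $A\setminus C\neq\emptyset$, so $|B\setminus S|=|A\setminus C|+1\ge2$. We claim $N_{H_0}(S)\subseteq C$. Let $su$ be an edge of $H_0$ with $s\in S$. If $s=b$ and $R_b$ is shrunk, or $u=a$ and $R_a$ is shrunk, then $s$ and $u$ lie in the same triple, so $u\in\tilde X$. Otherwise the image of $s$ lies in $X\cap B'$ and the image of $u$ lies in $A'$, hence in $X$. This proves the claim. Now $N(S)\subseteq C+a$, while $|N(S)|\ge|S|+2=|C|+1$ by Lemma~\ref{lem:expansion}. Hence $a\notin C$,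 $N(S)=C+a$, and $S$ is critical. As $a$ is a neighbor of $S$ in $G$ but not in $H_0$, $N(a)\cap S=\{b\}$.

It remains to exclude the extreme sizes. If $|S|=1$, then $S=\{b\}$ and $d(b)=3$, so $R_b$ is shrunk; the preimage of each vertex of $B'$ then contains a vertex of $B-b$, so $X\cap B'=\emptyset$, a contradiction. If $|S|=m-2$, then $A\setminus C=\{a\}$, and $N(a)\subseteq(B\setminus S)+b$ gives $d(a)=3$, so $R_a$ is shrunk; the preimage of each vertex of $A'$ then contains a vertex of $A-a=C$, so $A'\setminus X=\emptyset$, a contradiction.
\end{proof}

\begin{remark}\label{rem:small}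
A witness needs $2\le m-3$, so all edges of a simple brace on six or eight vertices are thin. In $K_{m,m}$ a critical set has $m-2$ elements, so again all edges are thin.
\end{remark}

\section{Cubic braces with $n/2$ thin edges}\label{sec:cubic}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $m=n/2\ge5$ and consider the simple cubic graph $\Gamma_m$ of Example~\ref{ex:gamma5}, with classes $A=\{a_i\}$ and $B=\{b_i\}$. For $S=\{b_i:i\in I\}$ the set $N(S)$ has index set $I^+=I+\{-1,0,1\}\supseteq I$. Let $I\ne\emptyset$ and $I^+\ne\mathbb Z_m$. Then $I^+$ is a disjoint union of maximal arcs of the cycle $\mathbb Z_m$. Each arc has at least three elements, since it contains $\{i-1,i,i+1\}$ for some $i\in I$, and its two ends are not in $I$, since otherwise the arc would be longer. Therefore $|I^+|\ge|I|+2$, with equality only if $I^+$ is a single arc and $I$ is this arc without its ends. If $I^+=\mathbb Z_m$ and $|I|\le m-2$, then again $|I^+|\ge|I|+2$. So $|N(S)|\ge|S|+2$ for $1\le|S|\le m-2$, and hence $N(S)=A$ for $|S|\ge m-1$.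

Delete the ends of a matching of size $j\le2$ and let $S$ be a nonempty set of remaining vertices of $B$. If $|S|\le m-2$, it keeps at least $|S|+2-j\ge |S|$ neighbors; otherwise it keeps $m-j\ge|S|$ neighbors. By Hall's theorem the matching extends to a perfect matching. The edges $a_ib_i$ and $b_ia_{i+1}$ form a cycle through all vertices, so $\Gamma_m$ is a brace by (F1), and Lemma~\ref{lem:criterion} applies.

The set $\{b_i,b_{i+1}\}$ has the four neighbors $a_{i-1},a_i,a_{i+1},a_{i+2}$, its size is $2\le m-3$, and it meets $N(a_{i-1})=\{b_{i-2},b_{i-1},b_i\}$ only in $b_i$. So it is a witness for $a_{i-1}b_i$. The reflection $j\mapsto 2i-j$ of the indices shows that $\{b_{i-1},b_i\}$ is a witness for $a_{i+1}b_i$. A witness for $a_ib_i$ would have an index set $I$ with $|I|\ge 2$, $|I^+|=|I|+2\le m-1$, $i\in I$ and $i\pm1\notin I$. By the equality case, $I$ is an arc, and an arc with at least two elements that contains $i$ contains $i-1$ or $i+1$. So the thin edges are exactly the $m=n/2$ edges $a_ib_i$, and no constant $c>1/2$ is possible. The lower end of the interval is Theorem~\ref{thm:multi}.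
\end{proof}

The proof shows that the critical subsets of $B$ in $\Gamma_m$ with at most $m-3$ elements are arcs; conversely every such arc is critical. We use $\Gamma_m$ below to illustrate the definitions.

\section{Two witnesses at one vertex}\label{sec:pairs}

To find many thin edges we must show that vertices all of whose edges are thick cannot be too numerous. Such a vertex carries at least three witnesses through it, so we ask how two critical sets can meet. The function $|N(S)|-|S|$ is submodular, and critical sets minimize it in the range $1\le|S|\le m-2$; this gives the basic tool.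

\begin{lemma}[uncrossing]\label{lem:uncross}
Let $S,S'\subseteq B$ be critical with $S\cap S'\ne\emptyset$ and $|S\cup S'|\le m-2$. Then $S\cap S'$ and $S\cup S'$ are critical and $N(S\cap S')=N(S)\cap N(S')$. The condition $|S\cup S'|\le m-2$ holds if $F(S)\cap F(S')\ne\emptyset$.
\end{lemma}

\begin{proof}
Applying Lemma~\ref{lem:expansion} to $S\cap S'$ and to $S\cup S'$,
\begin{align*}
|S\cap S'|+2&\le|N(S\cap S')|\le|N(S)\cap N(S')|=|S|+|S'|+4-|N(S\cup S')|\\
&\le |S|+|S'|+2-|S\cup S'|=|S\cap S'|+2,
\end{align*}
so equality holds throughout. If $|S\cup S'|\ge m-1$, then $F(S)\cap F(S')=F(S\cup S')=\emptyset$.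
\end{proof}

\begin{lemma}\label{lem:two}
Let $S,S'$ be witnesses at $b$ for two different edges $ab$ and $a'b$. If $F(S)\cap F(S')\ne\emptyset$, then $d(b)=3$, $S\cap S'=\{b\}$ and $N(S)\cap N(S')=N(b)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:uncross}, $R=S\cap S'$ is critical and $N(R)=N(S)\cap N(S')$. Neither $a$ nor $a'$ has a neighbor in $R-b$, so $|N(R-b)|\le |N(R)|-2=|R-b|+1$. By Lemma~\ref{lem:expansion}, $R-b=\emptyset$. So $\{b\}=R$ is critical.
\end{proof}

A \emph{choice of witnesses} assigns to each thick edge $e=ab$ a witness $S_e$ at $b$; put $F_e=F(S_e)$ and let $T_e=F_e+a$ be the dual. Two thick edges $e,f$ with a common end in $B$ form a \emph{covering} pair if $F_e\cap F_f=\emptyset$, that is, if $N(S_e)\cup N(S_f)=A$; otherwise they form a \emph{split} pair. For a common end in $A$ the same definition is applied to $T_e$ and $T_f$. By Lemma~\ref{lem:two}, a split pair occurs only at a vertex of degree three, and its witnesses meet only in that vertex. The kind of a pair depends on the choice. In $\Gamma_m$ with $m\ge6$, take the witness $\{b_{-1},b_0\}$ for $a_1b_0$; together with the witness $\{b_0,b_1\}$ for $a_{-1}b_0$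 it gives a split pair, and together with the witness $\{b_0,\dots,b_{m-4}\}$, whose far set is $\{a_{-2}\}$, a covering pair. The lemmas below hold for every choice, and later proofs exploit this freedom.

Recall that $W$ is the set of vertices incident with a thin edge. Let $U=V(G)\setminus W$; the vertices of $U$ are called \emph{thick}.

\begin{lemma}[dichotomy]\label{lem:dichotomy}
Let $b\in U\cap B$. For every choice of witnesses, either all pairs of edges at $b$ are covering, or $d(b)=3$ and all three pairs are split. In the second case every vertex of $A\setminus N(b)$ lies in at least two of the three far sets $F_e$.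
\end{lemma}

\begin{proof}
If $d(b)\ge4$, all pairs are covering. Let $d(b)=3$, with witnesses $S_1,S_2,S_3$ and far sets $F_1,F_2,F_3\subseteq A\setminus N(b)$. If the pair $i,j$ is split, then $F_i\cup F_j=A\setminus N(b)$ by Lemma~\ref{lem:two}. When all pairs are split, no vertex of $A\setminus N(b)$ can therefore miss two of the $F_i$. Suppose both kinds occur. Any two of the three pairs share an index, so let $1,2$ be split and $1,3$ covering. Then $F_3\subseteq F_1\cup F_2$ and $F_3\cap F_1=\emptyset$, so $\emptyset\ne F_3\subseteq F_2$. Hence $2,3$ is split and $F_2=F_2\cup F_3=A\setminus N(b)$. This means $|N(S_2)|=3$ and $|S_2|=1$, a contradiction.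
\end{proof}

In a covering pair each dual witness has to fit inside the neighborhood of the other witness. This bounds sizes.

\begin{lemma}\label{lem:sizes}
Let $e=ab$, $f=a'b$, $g=a''b$ be distinct thick edges at $b\in B$.
\begin{itemize}
\item[(a)] If $e,f$ is covering, then $|T_f|\le|S_e|+3-d(b)$.
\item[(b)] If $f,g$ is covering, then $T_f\cap T_g=\emptyset$.
\item[(c)] If $e,f,g$ are pairwise covering, then $|T_f|+|T_g|\le|S_e|+1$. In particular $|S_e|\ge3$.
\end{itemize}
Part (a) needs no third edge $g$, and part (b) no edge $e$.
\end{lemma}

\begin{proof}
(a) We have $F_f\subseteq N(S_e)$ and $a'\in N(b)\subseteq N(S_e)$, so $T_f\subseteq N(S_e)$. Also $T_f$ avoids the $d(b)-1$ vertices of $N(b)-a'$, so $|T_f|\le |S_e|+2-(d(b)-1)$. (b) The vertices $a'\neq a''$ lie in $N(b)$, which is disjoint from $F_f\cup F_g$, so $T_f\cap T_g=F_f\cap F_g$. (c) As in (a), the disjoint sets $T_f,T_g$ lie in $N(S_e)-a$, which has $|S_e|+1$ elements. Witnesses have at least two elements, so $4\le|S_e|+1$.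
\end{proof}

The witness and its dual have sizes adding up to $m-1$, so one of them is small and the other large. By Lemma~\ref{lem:sizes}, a small witness at $b$ forces the duals of the other edges at $b$ to be small. This suggests orienting each thick edge $e=ab$ toward the end with the smaller witness: toward $b$ if $|S_e|\le|T_e|$, and toward $a$ otherwise.

\begin{lemma}\label{lem:orient}
At most one edge is oriented toward $v$ if $d(v)\ge4$, or if $v\in U$ and all pairs at $v$ are covering.
\end{lemma}

\begin{proof}
If $e$ is oriented toward $v$, its witness at $v$ has at most $(m-1)/2$ elements and its witness at the other end at least $(m-1)/2$. We use only this, so we may take $v=b\in B$. Let $e\neq f$ be oriented toward $b$; then $|S_e|\le|T_f|$. If $d(b)\ge4$, the pair $e,f$ is covering and Lemma~\ref{lem:sizes}(a) gives $|T_f|\le|S_e|-1$. If $b\in U$ and all pairs at $b$ are covering, take a third edge $g$ at $b$; Lemma~\ref{lem:sizes}(c) gives $|T_f|\le|S_e|+1-|T_g|\le|S_e|-1$. Both contradict $|S_e|\le |T_f|$.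
\end{proof}

\begin{remark}\label{rem:four}
If $G$ has minimum degree at least four, every in-degree is at most one, so at most $n$ of the at least $2n$ edges are thick and at least $n$ are thin. The whole difficulty of Theorem~\ref{thm:simple} lies in the vertices of degree three.
\end{remark}

Fix a choice of witnesses. By Lemma~\ref{lem:dichotomy}, $U$ is the disjoint union of the set $U_{\mathrm c}$ of thick vertices at which all pairs are covering and the set $U_{\mathrm s}$ of thick vertices at which all pairs are split; the latter have degree three.

\begin{proposition}\label{prop:cover}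
$|U_{\mathrm c}|\le2|W|+3|U_{\mathrm s}|$.
\end{proposition}

\begin{proof}
In-degrees are at most $1$ on $U_{\mathrm c}$ and at vertices of $W$ of degree at least four (Lemma~\ref{lem:orient}), at most $2$ at vertices of $W$ of degree three (one edge is thin and not oriented), and at most $3$ on $U_{\mathrm s}$. At a vertex $v\in U_{\mathrm c}$ all edges are oriented, so its out-degree is at least $d(v)-1\ge2$. The sums of out-degrees and in-degrees agree, so $2|U_{\mathrm c}|\le|U_{\mathrm c}|+2|W|+3|U_{\mathrm s}|$.
\end{proof}

\section{Branches}\label{sec:branches}

The orientation gives no bound at a vertex $b\in U_{\mathrm s}$: its three witnesses meet only in $b$, and Lemma~\ref{lem:sizes} does not apply to them. We must compare witnesses through different vertices, and there are two obstacles: witnesses are not unique, and two of them can be uncrossed only if their union is small. Both disappear inside a critical set whose far set is nonempty.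

In this section $P\subseteq B$ is critical and $2\le|P|\le m-3$, so $F(P)\ne\emptyset$. Intersecting critical subsets $S,S'$ of $P$ can always be uncrossed, since $F(S)\cap F(S')\supseteq F(P)$. Suppose the edge $ab$ has a witness contained in $P$. All such witnesses contain $b$, so their union $K_P(ab)$ is critical by repeated uncrossing; it meets $N(a)$ only in $b$, so it is the largest witness for $ab$ inside $P$. We call it a \emph{branch of $b$ in $P$}, and for a branch $K$ of $b$ we write $K^\circ=K-b\neq\emptyset$. Let $i_P(b)$ be the number of edges at $b$ that have a witness contained in $P$.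

As a guide only, picture $P$ as the vertex set of a tree in which a branch of $b$ is $b$ together with a component of the tree minus $b$, so that $i_P(b)$ is the degree of $b$. In $\Gamma_m$ with $P=\{b_1,\dots,b_p\}$, $2\le p\le m-3$, the branches of $b_j$ are $\{b_j,\dots,b_p\}$ for $j<p$ and $\{b_1,\dots,b_j\}$ for $j>1$, and the tree is a path. The next lemma lists the tree-like properties that hold in general.

\begin{lemma}\label{lem:branch}
\begin{itemize}
\item[(a)] If $K,K'$ are branches of $b$ belonging to different edges, then $K\cap K'=\{b\}$, $N(K)\cap N(K')=N(b)$ and $d(b)=3$. So $b$ has exactly $i_P(b)$ branches, and $i_P(b)\le3$.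
\item[(b)] If $K$ is a branch of $b$ and $Q\subseteq P$ is critical with $Q\cap K\ne\emptyset$ and $b\notin Q$, then $Q\subseteq K^\circ$.
\item[(c)] If $K$ is a branch of $b$, then $i_K(b)=1$ and $i_K(b')=i_P(b')$ for all $b'\in K^\circ$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is Lemma~\ref{lem:two}, as $F(K)\cap F(K')\supseteq F(P)$.

(b) Let $K=K_P(ab)$. If $a\in N(Q)$, then $a\in N(K)\cap N(Q)=N(K\cap Q)$, so $a$ has a neighbor in $K\cap Q$. The only neighbor of $a$ in $K$ is $b$, and $b\notin Q$. So $a\notin N(Q)$, and the critical set $K\cup Q$ is a witness for $ab$ inside $P$. By maximality $Q\subseteq K$.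

(c) The set $K$ itself shows $i_K(b)\ge1$. A witness $S\subseteq K$ for another edge at $b$ would satisfy $S=S\cap K=\{b\}$ by Lemma~\ref{lem:two}, which is impossible. Let $b'\in K^\circ$. Since $K\subseteq P$, $i_K(b')\le i_P(b')$. Let $K'=K_P(a'b')$ be a branch of $b'$. If $b\notin K'$, then $K'\subseteq K$ by (b). If $b\in K'$, then $K\cap K'$ is critical and contains $b$ and $b'$, so it is a witness for $a'b'$ by Lemma~\ref{lem:basic}(a). In both cases $a'b'$ has a witness inside $K$.
\end{proof}

The branches of one vertex need not cover $P$, so an induction cannot simply split $P$ at one vertex. The following lemma supplies several splitting vertices whose branches do not interfere.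

\begin{lemma}[packing]\label{lem:packing}
Let $Y_0\subseteq P$, and for each $b\in Y_0$ let $\mathcal K(b)$ be a nonempty set of branches of $b$ in $P$, with union $\Delta(b)$. There are $y_1,\dots,y_s\in Y_0$ such that $\Delta(y_1),\dots,\Delta(y_s)$ are pairwise disjoint and cover $Y_0$.
\end{lemma}

\begin{proof}
We first show: \emph{if $b,b'\in Y_0$ and $b'\notin\Delta(b)$, then $\Delta(b)\cap\Delta(b')=\emptyset$ or $\Delta(b)\subsetneq\Delta(b')$.} Suppose some $K'\in\mathcal K(b')$ contains $b$. Each $K\in\mathcal K(b)$ meets $K'$ in $b$ and avoids $b'$, so $K\subseteq K'-b'$ by Lemma~\ref{lem:branch}(b), and $\Delta(b)\subsetneq\Delta(b')$. Suppose no $K'\in\mathcal K(b')$ contains $b$. If some such $K'$ met some $K\in\mathcal K(b)$, Lemma~\ref{lem:branch}(b) would give $b'\in K'\subseteq K\subseteq\Delta(b)$. So $\Delta(b)\cap\Delta(b')=\emptyset$.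

Choose $y_1,y_2,\dots$ greedily: as long as some element of $Y_0$ is not covered by the sets $\Delta(y_l)$ chosen so far, take among the uncovered elements one with $|\Delta(\cdot)|$ maximum. Each step covers the chosen element, so the process ends with $Y_0$ covered. For $i<j$ we have $y_j\notin\Delta(y_i)$, and $|\Delta(y_j)|\le|\Delta(y_i)|$ because $y_j$ was a candidate when $y_i$ was chosen. So $\Delta(y_i)\cap\Delta(y_j)=\emptyset$.
\end{proof}

The degrees of a tree on $p$ vertices sum to $2p-2$. The analogue holds as an inequality, with equality for arcs in $\Gamma_m$.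

\begin{lemma}[degree sum]\label{lem:degsum}
$\sum_{b\in P}\max\{i_P(b),1\}\le2|P|-2$.
\end{lemma}

\begin{proof}
Put $\epsilon_P(b)=2-\max\{i_P(b),1\}$. We show $\sum_{b\in P}\epsilon_P(b)\ge2$ by induction on $|P|$. Let $Y_0=\{b\in P:i_P(b)\ge2\}$; outside $Y_0$, $\epsilon_P=1$. If $Y_0=\emptyset$, the sum is $|P|\ge2$. Otherwise apply Lemma~\ref{lem:packing} with $\mathcal K(b)$ the set of all branches of $b$, so $s\ge1$. Let $y=y_l$ have branches $K_1,\dots,K_j$, $j=i_P(y)\ge2$. They meet pairwise only in $y$, so they are proper subsets of $P$ and $\Delta(y)$ is the disjoint union of $\{y\}$ and the sets $K_h^\circ$. By Lemma~\ref{lem:branch}(c), $\epsilon_{K_h}(y)=1$ and $\epsilon_{K_h}=\epsilon_P$ on $K_h^\circ$, so by induction $\sum_{b\in K_h^\circ}\epsilon_P(b)\ge2-1=1$. Hence $\sum_{b\in\Delta(y)}\epsilon_P(b)\ge(2-j)+j=2$. The vertices of $P$ outside the disjoint sets $\Delta(y_l)$ are not in $Y_0$ and contribute positive terms.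
\end{proof}

\section{A root and the leaf lemma}\label{sec:leaf}

To use branches for counting $U_{\mathrm s}\cap B$ we need sets $P$ that capture witnesses of many vertices at once. The last part of Lemma~\ref{lem:dichotomy} provides them: if $b\in U_{\mathrm s}\cap B$ and $r\in A$ is not adjacent to $b$, then $r$ is far from two of the three witnesses at $b$. So we fix a \emph{root} $r\in A$ and let $\mathcal F_r$ be the family of critical sets $S\subseteq B$ with $r\in F(S)$. Such sets have at most $m-3$ elements. By Lemma~\ref{lem:uncross}, the union and the intersection of two intersecting members of $\mathcal F_r$ are in $\mathcal F_r$, and every critical subset of a member is a member. For $c\in B$ let $\tau(c)$ be the number of edges at $c$ that have a witness in $\mathcal F_r$; it does not depend on a choice of witnesses.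

\begin{lemma}\label{lem:star}
Let $c\in U\cap B$ with $c\notin N(r)$ and $\tau(c)\le1$. Then for every choice of witnesses all pairs at $c$ are covering.
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:dichotomy}, $r$ is far from two of the chosen witnesses at $c$, and $\tau(c)\ge2$.
\end{proof}

In the tree picture the vertices with $\tau\ge2$ are inner vertices. A tree has few inner vertices if it has few leaves and no long paths of vertices of degree two. We first control the leaves: a region without inner vertices must contain a vertex of $W$. The reason is a count of edges. A critical set $P$ of $p$ vertices sends at least $3p$ edges into only $p+2$ neighbors. If all these edges are thick and all pairs are covering, the dual witnesses of these edges, apart from the exits defined below, lie inside $N(P)$, where Lemma~\ref{lem:degsum} allows only about $2(p+2)$ edges to have witnesses.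

\begin{lemma}[leaf lemma]\label{lem:leaf}
Let $P\in\mathcal F_r$ with $|P|\ge2$ and $|F(P)|\ge3$. Then $P$ contains a vertex of $W$ or a vertex $c\in U$ with $\tau(c)\ge2$.
\end{lemma}

\begin{proof}
Let $P$ be an inclusion-minimal counterexample and $p=|P|$. Then $P\subseteq U$ and $\tau\le1$ on $P$. Every critical proper subset $Q$ of $P$ is a singleton, since otherwise $Q\in\mathcal F_r$, $F(Q)\supseteq F(P)$, and $Q$ is a smaller counterexample. All edges $e=ca$ with $c\in P$ are thick. Call $e$ an \emph{exit} if $N(a)\cap P=\{c\}$, that is, if $P$ is a witness for $e$. Choose $S_e=P$ for exits and arbitrary witnesses for the other edges. No vertex of $P$ is adjacent to $r$, so by Lemma~\ref{lem:star} all pairs at every $c\in P$ are covering. Two exits $e,f$ at $c$ would have $F_e\cap F_f=F(P)\ne\emptyset$, so each $c\in P$ has at most one exit.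

\emph{Step 1: if $e=ca$ is not an exit, then $T_e\subseteq N(P)$.} We first note:
\begin{equation}\label{eq:dagger}
\text{if $e=ca$ is not an exit and } F_e\cap F(P)\ne\emptyset,\text{ then } d(c)=3\text{ and }F_e\cup F(P)=A\setminus N(c).
\end{equation}
Indeed, $S_e\cap P$ is critical by Lemma~\ref{lem:uncross}, so it is $P$ or $\{c\}$. If it is $P$, then $P\subseteq S_e$, so $N(a)\cap P=\{c\}$ and $e$ is an exit. So $\{c\}=S_e\cap P$ is critical and $N(S_e)\cap N(P)=N(c)$.

Now let $e=ca$ be a non-exit and suppose $F_e\cap F(P)\ne\emptyset$. Let $f$ be another edge at $c$. Then $\emptyset\ne F_f\subseteq A\setminus N(c)$ and $F_f\cap F_e=\emptyset$, so $F_f\subseteq F(P)$ by~\eqref{eq:dagger}. If $f$ were an exit, $F_f=F(P)$ would meet $F_e$. So~\eqref{eq:dagger} applies to $f$ and gives $F(P)=F_f\cup F(P)=A\setminus N(c)$. Then $p+2=|N(P)|=d(c)=3$, contrary to $p\ge2$. Hence $F_e\subseteq N(P)$, and $a\in N(P)$.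

\emph{Step 2: $p=2$.} Let $X=\{a\in N(P):|N(a)\cap P|=1\}$ and $x=|X|$. Exits correspond bijectively to the vertices of $X$, and $x\le p$. So the number $I$ of non-exits with an end in $P$ satisfies $I\ge3p-x>0$. Let $V_1,\dots,V_k$ be the inclusion-maximal critical subsets of $N(P)$ with at least two elements, and $V=V_1\cup\dots\cup V_k$. The hypothesis $|F(P)|\ge3$ enters here: it gives $|N(P)|\le m-3$. Hence two intersecting sets $V_l$ could be uncrossed to a larger critical subset of $N(P)$, so the $V_l$ are disjoint; and $2\le|V_l|\le m-3$, so Section~\ref{sec:branches} applies to each $V_l\subseteq A$. By Step 1, a non-exit $e=ca$ has $T_e\subseteq V_l$ for some $l$; then $a\in V_l\setminus X$ and $e$ is counted in $i_{V_l}(a)$. In particular $k\ge1$. By Lemma~\ref{lem:degsum},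
\[
I\le\sum_{l=1}^k\ \sum_{a\in V_l\setminus X}i_{V_l}(a)\le\sum_{l=1}^k\bigl(2|V_l|-2-|V_l\cap X|\bigr)=2|V|-2k-|V\cap X|,
\]
where the middle inequality uses that each $a\in V_l\cap X$ contributes at least $1$ to the degree sum. Since $|V\cap X|\ge x-|N(P)\setminus V|$, the right side is at most $2|N(P)|-2-x=2p+2-x$. So $3p-x\le2p+2-x$, and $p=2$.

\emph{Step 3.} Now $|N(P)|=4$. Take $c\in P$. If $c$ has an exit $e$, then $|S_e|=2$, contrary to Lemma~\ref{lem:sizes}(c). If $c$ has no exit, take three edges $f$ at $c$. The sets $T_f$ are pairwise disjoint by Lemma~\ref{lem:sizes}(b), have at least two elements each, and lie in $N(P)$ by Step 1; this needs six vertices.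
\end{proof}

\section{Counting the split vertices}\label{sec:split}

Let $M$ be an inclusion-maximal member of $\mathcal F_r$ with $|M|\ge2$. In this section branches are taken in $P=M$. A witness in $\mathcal F_r$ for an edge at $c\in M$ lies in $M$, because its union with $M$ is in $\mathcal F_r$; conversely witnesses inside $M$ are in $\mathcal F_r$. So $i_M(c)=\tau(c)$ for $c\in M$. No vertex of $M$ is adjacent to $r$. Put
\[
Y=\{c\in M\cap U: i_M(c)\ge2\},\qquad w(S)=|W\cap S| .
\]
Vertices of $Y$ have degree three. Our goal is $|Y|\le12\,w(M)$.

For $y\ne z$ with $z\in Y$, at most one branch of $z$ contains $y$. The other branches of $z$ are its \emph{out-branches relative to $y$}; there are at least $i_M(z)-1\ge1$ of them. If $z\in K^\circ$ for a branch $K$ of $y$, they are contained in $K^\circ$ by Lemma~\ref{lem:branch}(b).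

\begin{lemma}\label{lem:everybranch}
If $K$ is a branch of $y\in Y$, then $w(K^\circ)\ge1$.
\end{lemma}

\begin{proof}
Take a counterexample $(y,K)$ with $|K|$ minimum, so $K^\circ\subseteq U$. If $z\in Y\cap K^\circ$, then $z$ with an out-branch relative to $y$ is a smaller counterexample. So $\tau\le1$ on $K^\circ$. Let $K$ belong to the edge $ay$. By Lemma~\ref{lem:basic}(b), $K^\circ$ is critical and $N(K^\circ)=N(K)-a$; also $K^\circ\in\mathcal F_r$.

Suppose $|K^\circ|\ge2$. To apply the leaf lemma we need three vertices far from $K^\circ$. Two are $r$ and $a$. For the third, let $K_2$ be another branch of $y$; as $|N(K_2)|\ge4>d(y)$, there is $g\in N(K_2)\setminus N(y)$, and $g\notin N(K)$ by Lemma~\ref{lem:branch}(a). The three vertices are distinct, since $r\notin N(M)$, $a\in N(y)$ and $g\in N(M)\setminus N(y)$. Lemma~\ref{lem:leaf} applied to $K^\circ$ gives a contradiction.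

Suppose $K^\circ=\{c\}$. Then $|N(K)|=4$ and $N(K)\setminus N(y)$ is a single vertex $g$, adjacent to $c$ and not to $y$. So $K=\{y,c\}$ is also a witness for $cg$. Choose witnesses with $S_{cg}=K$. All pairs at $c$ are covering by Lemma~\ref{lem:star}, and $|S_{cg}|=2$ contradicts Lemma~\ref{lem:sizes}(c).
\end{proof}

Next we bound the length of paths of thick vertices with two branches. Thickness is essential: in $\Gamma_m$ with $r=a_0$ we have $M=\{b_2,\dots,b_{m-2}\}$, and all vertices of this arc except its ends have two branches, but their third edges are thin. For thick vertices the third edge has a witness, and that witness reaches $r$. Two such witnesses are thus linked both through the path and at $r$, and uncrossing rules this out unless their neighborhoods, together with that of the path segment, cover $A$.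

\begin{lemma}[chain lemma]\label{lem:chain}
Let $b_1,\dots,b_k\in Y$ be distinct with $i_M(b_j)=2$ for all $j$. Suppose the two branches of each $b_j$ can be named $K_j^-,K_j^+$ so that $b_l\in K_j^+$ for $l>j$ and $b_l\in K_j^-$ for $l<j$. Then $k\le5$.
\end{lemma}

\begin{proof}
Assume $k\ge3$. For $i<j$ let $L_{ij}=K_i^+\cap K_j^-$. It contains $b_i,b_{i+1},\dots,b_j$ and belongs to $\mathcal F_r$. For $i<j$, the branch $K_i^-$ meets $K_j^-$ in $b_i$ and avoids $b_j\in K_i^+-b_i$, so $K_i^-\subseteq K_j^-$ by Lemma~\ref{lem:branch}(b); and $K_j^+$ meets $K_i^+$ in $b_j$ and avoids $b_i\in K_j^--b_j$, so $K_j^+\subseteq K_i^+$. Hence, for $i<j<l$,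
\begin{equation}\label{eq:segments}
L_{ij}\cup L_{jl}\subseteq L_{il},\qquad L_{ij}\cap L_{jl}=\{b_j\},\qquad N(L_{ij})\cap N(L_{jl})=N(b_j),
\end{equation}
where the second relation uses $K_j^-\cap K_j^+=\{b_j\}$ and the third is Lemma~\ref{lem:uncross}.

Let $a_jb_j$ be the third edge at $b_j$. It is thick, and it has no witness in $\mathcal F_r$ since $\tau(b_j)=2$. Let $S_j$ be an inclusion-minimal witness for it and $F_j=F(S_j)$; then $r\in N(S_j)$. Choose $K_j^-,K_j^+,S_j$ as witnesses at $b_j$. The first two form a split pair, as $r$ is far from both, so all three pairs are split by Lemma~\ref{lem:dichotomy}. Let $L=L_{ij}$ and $h\in\{i,j\}$. Then $b_h\in L\subseteq K$ for a branch $K$ of $b_h$, with $F(K)\cap F_h\neq\emptyset$ and $K\cap S_h=\{b_h\}$ by Lemma~\ref{lem:two}. With Lemma~\ref{lem:uncross} this gives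
\begin{equation}\label{eq:third}
F(L)\cap F_h\ne\emptyset,\qquad S_h\cap L=\{b_h\},\qquad N(S_h)\cap N(L)=N(b_h),
\end{equation}
and $L\cup S_h$ is critical.

\emph{Claim 1: $F_i\cap F_j\subseteq N(L_{ij})$ for $i<j$.} Let $L=L_{ij}$ and suppose $F(L)\cap F_i\cap F_j\ne\emptyset$. Then the critical sets $L\cup S_i$ and $S_j$, which meet in $b_j$, can be uncrossed. By~\eqref{eq:third} their intersection is $R+b_j$ with $R=S_i\cap S_j$, and $b_i,b_j\notin R$. Its neighborhood $N(L\cup S_i)\cap N(S_j)$ contains $r$, which is not adjacent to $b_j$, so $R\ne\emptyset$. By Lemma~\ref{lem:basic}(a), $R+b_j$ is a witness for $a_jb_j$ inside $S_j$, and minimality gives $R=S_j-b_j$. Uncrossing $L\cup S_j$ and $S_i$ in the same way gives $R=S_i-b_i$. By Lemma~\ref{lem:basic}(b),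
\[
N(b_i)-a_i\subseteq N(S_i)-a_i=N(R)\subseteq N(S_j),
\]
and since $N(b_i)\subseteq N(L)$, \eqref{eq:third} yields $N(b_i)-a_i\subseteq N(b_j)$. The vertices $b_i,b_j$ have degree three and at least four neighbors together, so they have exactly four, and $a_i\notin N(b_j)$. Thus $\{b_i,b_j\}\subseteq M$ is critical and is a witness for $a_ib_i$ in $\mathcal F_r$, a contradiction.

\emph{Claim 2: $N(L_{ij})\subseteq N(b_i)\cup N(b_j)$ for $i<j<l$.} Let $z\in N(L_{ij})\setminus(N(b_i)\cup N(b_j))$. By~\eqref{eq:third}, $z\in F_i\cap F_j$. If $z\in N(b_l)$, then $z\in N(L_{jl})$. If not, then $z\in N(L_{il})\setminus N(b_l)$ by~\eqref{eq:segments}, so $z\in F_l$ by~\eqref{eq:third} for $L_{il}$, and $z\in F_j\cap F_l\subseteq N(L_{jl})$ by Claim 1. In both cases $z\in N(L_{ij})\cap N(L_{jl})=N(b_j)$, a contradiction.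

If $k\ge 3$, Claim 2 for the indices $1<k-1<k$ gives $k-1\le|L_{1,k-1}|=|N(L_{1,k-1})|-2\le6-2=4$.
\end{proof}

The two lemmas combine as in a tree: walking into a branch, one meets at most five vertices of $Y$ before the branch either ends, at the cost of a vertex of $W$, or forks.

\begin{lemma}\label{lem:count}
For every branch $K$ of a vertex $y\in Y$, $|Y\cap K^\circ|\le12\,w(K^\circ)-7$.
\end{lemma}

\begin{proof}
For a branch $K$ of $y\in Y$, apply Lemma~\ref{lem:packing} with $Y_0=Y\cap K^\circ$ and $\mathcal K(z)$ the set of out-branches of $z$ relative to $y$. Fix the resulting vertices $z_1,\dots,z_s$, and let $E(y,K)\ge s$ be the total number of their out-branches. The sets $K'^\circ$, where $K'$ runs over these out-branches, and the singletons $\{z_l\}$ are pairwise disjoint subsets of $K^\circ$ that cover $Y\cap K^\circ$. Hence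
\begin{equation}\label{eq:recursion}
|Y\cap K^\circ|=s+\sum_{K'}|Y\cap K'^\circ|,\qquad w(K^\circ)\ge\sum_{K'}w(K'^\circ).
\end{equation}

We use induction on $|K|$. Put $y_0=y$, $K_0=K$. As long as $E(y_j,K_j)=1$, there is exactly one vertex $z_1$, with exactly one out-branch relative to $y_j$; call them $y_{j+1}$ and $K_{j+1}$. Then $y_{j+1}\in K_j^\circ$, $K_{j+1}\subseteq K_j^\circ$, $i_M(y_{j+1})=2$, and the other branch of $y_{j+1}$ contains $y_j$. The sizes $|K_j|$ decrease, so the process stops at a pair $(y_t,K_t)$ with $E(y_t,K_t)\ne1$. By~\eqref{eq:recursion},
\[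
|Y\cap K^\circ|=t+|Y\cap K_t^\circ|,\qquad w(K^\circ)\ge w(K_t^\circ).
\]

We check that $y_1,\dots,y_t$ form a chain. For $1\le j\le t$ let $K_j^+=K_j$ and let $K_j^-$ be the other branch of $y_j$. For $l>j$ we have $y_l\in K_{l-1}^\circ\subseteq K_j^\circ$; so the $y_j$ are distinct and $y_l\in K_j^+$. For $j\ge2$, the branch $K_{j-1}^-$ meets $K_j^-$ in $y_{j-1}$ and avoids $y_j\in K_{j-1}^\circ$, so $K_{j-1}^-\subseteq K_j^-$ by Lemma~\ref{lem:branch}(b). Hence $y_l\in K_{l+1}^-\subseteq\dots\subseteq K_j^-$ for $1\le l<j$. Lemma~\ref{lem:chain} gives $t\le5$.

If $E(y_t,K_t)=0$, then $s=0$ and $Y\cap K_t^\circ=\emptyset$, so $|Y\cap K^\circ|=t\le5\le12\,w(K^\circ)-7$ by Lemma~\ref{lem:everybranch}. If $E=E(y_t,K_t)\ge2$, the out-branches $K'$ in~\eqref{eq:recursion} for $(y_t,K_t)$ are branches of vertices of $Y$ and proper subsets of $K$. By induction,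
\[
|Y\cap K_t^\circ|\le E+12\,w(K_t^\circ)-7E\le12\,w(K_t^\circ)-12,
\]
and adding $t\le5$ gives the bound.
\end{proof}

\begin{proposition}\label{prop:split}
$|U_{\mathrm s}|\le12|W|+6$.
\end{proposition}

\begin{proof}
The root must be adjacent to few vertices of $U_{\mathrm s}$. These have degree three, so $\sum_{r\in A}|N(r)\cap U_{\mathrm s}|=3|U_{\mathrm s}\cap B|\le3m$, and we can choose $r\in A$ with $|N(r)\cap U_{\mathrm s}|\le3$. Let $b\in U_{\mathrm s}\cap B$ with $b\notin N(r)$. By Lemma~\ref{lem:dichotomy}, two of the three fixed witnesses at $b$ lie in $\mathcal F_r$. Let $M$ be a maximal member of $\mathcal F_r$ containing one of them; then $|M|\ge2$ and $i_M(b)=\tau(b)\ge2$, so $b$ lies in the set $Y$ belonging to $M$.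

For such $M$, apply Lemma~\ref{lem:packing} to $Y_0=Y$ with $\mathcal K(b)$ the set of all branches of $b$. Let $y_1,\dots,y_s$ be the resulting vertices and $E\ge2s$ the total number of their branches. The sets $K^\circ$ of these branches and the singletons $\{y_l\}$ are pairwise disjoint subsets of $M$ covering $Y$, so Lemma~\ref{lem:count} gives $|Y|\le s+12\,w(M)-7E\le12\,w(M)$. Distinct maximal members of $\mathcal F_r$ are disjoint, since otherwise their union would be in $\mathcal F_r$. Summing over $M$ gives $|U_{\mathrm s}\cap B|\le12|W\cap B|+3$. The same argument with the classes exchanged, a root in $B$ and the dual witnesses gives $|U_{\mathrm s}\cap A|\le12|W\cap A|+3$.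
\end{proof}

\section{The lower bounds}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
By Propositions~\ref{prop:cover} and~\ref{prop:split}, $|U_{\mathrm c}|\le2|W|+3(12|W|+6)=38|W|+18$, so
\[
n=|W|+|U_{\mathrm s}|+|U_{\mathrm c}|\le51|W|+24 .
\]
By (F3) there are two thin edges, and in a simple graph they have at least three ends. So $24\le8|W|$ and $n\le59|W|$. Each thin edge has two ends, so there are at least $|W|/2\ge n/118$ thin edges.
\end{proof}

Multiple edges do not affect whether a graph is a brace, but they can affect thinness: a vertex left with two neighbors is bicontracted only if its degree is two. The proof of Theorem~\ref{thm:multi} charges the thin edges that may be lost in this way to the multiple edges, which are themselves thin.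

\begin{proof}[Proof of Theorem~\ref{thm:multi}]
Replacing an edge of a perfect matching by a parallel edge gives a perfect matching with the same number of edges in each cut. So being matching covered and the tightness of $\partial(X)$ depend only on the underlying simple graph, and hence so does being a brace. Let $G$ be a brace on $n\ge6$ vertices and $G_0$ its underlying simple graph, a simple brace with $t_0\ge n/118$ thin edges. By Lemma~\ref{lem:expansion}, every vertex has at least three neighbors. Call a parallel class of $G$ \emph{multiple} if it has at least two edges, and let $q$ be the number of multiple classes; the remaining edges are \emph{single} and are identified with edges of $G_0$.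

\emph{Edges in multiple classes are thin.} If $e$ is such an edge, $G-e$ has underlying simple graph $G_0$. So it is a brace with all degrees at least three, and it is its own retract.

\emph{At most $4q$ single edges are thin in $G_0$ and thick in $G$.} Call a vertex \emph{exceptional} if it has exactly three neighbors and is incident with a multiple class. Let $e$ be a single edge, thin in $G_0$, with no exceptional end. Each end of $e$ either has at least four neighbors, or has degree three in both $G$ and $G_0$ and so has degree two and two distinct neighbors in both $G-e$ and $G_0-e$. By Lemma~\ref{lem:retract}, the retract $H$ of $G_0-e$ arises by bicontracting the ends of the second type, and it has minimum degree at least three. The same bicontractions can be made in $G-e$. They shrink the same vertex sets, so the resulting graph is $H$ with some additional parallel edges. It has minimum degree at least three, so it is the retract of $G-e$, and it is a brace because $H$ is. Thus $e$ is thin in $G$. Consequently a single edge that is thin in $G_0$ and thick in $G$ has an exceptional end. There are at most $2q$ exceptional vertices, each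 incident with at most two single edges.

Let $g$ be the number of single edges that are thin in both graphs and $x$ the number of thin edges of $G$. Then $t_0\le q+g+4q$ and $x\ge2q+g$. Hence $t_0\le x+3q\le\frac52x$, and $x\ge\frac25\cdot\frac{n}{118}=\frac{n}{295}$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thin}
\emph{Thin edges in braces},
\texttt{http://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v22i4p14/\allowbreak pdf}.
\end{thebibliography}
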